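# Nonconfusing tree languages beyond chain logic

## 1. Trees, multicontexts and types

Trees are finite binary trees over a finite alphabet $\Sigma$: every node has either zero or two children (a left one and a right one), and every node carries a label from $\Sigma$. We write $a(s,t)$ for the tree with root label $a$ and subtrees $s$ (left) and $t$ (right).

A tree language $L$ is regular if it is recognized by a finite bottom-up automaton. There is a finite set of values, every leaf label determines a value, every inner label determines a binary function on values, and a tree belongs to $L$ according to the value of its root.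

**Definition 1 (multicontext).** A multicontext $C$ is a tree in which some leaves are replaced by distinguished holes; $\mathrm{holes}(C)$ is the set of holes. A context is a multicontext with one hole. A single hole $\square$ is allowed; as a context it is called the empty context.

For example, $0(\square_1,0(\square_2,\square_3))$ is a multicontext with three holes over any alphabet containing $0$.

**Definition 2 (types).** Two trees $s,t$ are $L$-equivalent if $D[s]\in L\iff D[t]\in L$ for every context $D$. An $L$-type is an equivalence class of this relation.

Trees with the same automaton value are $L$-equivalent, so a regular language has finitely many types. The relation is also a congruence. If $s_v$ and $s'_v$ are $L$-equivalent for each hole $v$ of $C$, change the holes one at a time. Each single change happens inside a context, and its composition with any outer context $D$ is again a context, so membership in $L$ does not change. Hence for a valuation $\nu:\mathrm{holes}(C)\to\{L\text{-types}\}$ the type $C[\nu]$ is well defined: plug any tree of type $\nu(v)$ into each hole $v$. We call $C[\nu]$ the outcome of $\nu$.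

**Example 1 (parity).** Let $P$ be the set of trees over $\{0,1\}$ with an odd number of leaves labeled $1$. Two trees with the same parity are equivalent, and the empty context separates the two parities. So there are exactly two types, which we call $0$ (even) and $1$ (odd), and in a multicontext types add modulo $2$.

**Example 2 (maximum).** Let $M_n$ be the set of trees over $\{0,\dots,n\}$ for which the largest leaf label is odd, where $n\ge1$. The types are the numbers $0,\dots,n$ (the largest leaf label). To separate $a<b$, use the empty context if their parities differ. Otherwise $a\le b-2$, and the context $0(\square,b-1)$ yields $b-1$ in one case and $b$ in the other.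

## 2. Constraints and confusion

Let $\Gamma$ be a set of $L$-types and $C$ a multicontext. Let $\mathrm{Val}(C,\Gamma)$ be the set of all valuations $\mathrm{holes}(C)\to\Gamma$. Any subset $\mathcal X\subseteq\mathrm{Val}(C,\Gamma)$ is called a constraint; the whole set is the trivial constraint. For $\alpha\in\Gamma$ and a hole $v$, the pair $(\alpha,v)$ is $\mathcal X$-legal if some $\nu\in\mathcal X$ has $\nu(v)=\alpha$.

**Definition 3 (confusion).** Let $\Gamma$ be a set of at least two $L$-types, $C$ a multicontext with at least one hole, and $\mathcal X\subseteq\mathrm{Val}(C,\Gamma)$ nonempty. The pair $(C,\mathcal X)$ is $\Gamma$-confusion if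

- (C1) for every $\nu\in\mathcal X$, the type $C[\nu]$ belongs to $\Gamma$;
- (C2) for every $\beta\in\Gamma$ and every $\mathcal X$-legal pair $(\alpha,v)$ there is $\nu\in\mathcal X$ with $\nu(v)=\alpha$ and $C[\nu]=\beta$.

A regular language contains confusion if such $\Gamma$ and $(C,\mathcal X)$ exist. Otherwise it is nonconfusing. $NC$ is the class of nonconfusing regular tree languages.

In words: looking at a single hole tells nothing about the outcome.

**Example 3 (parity contains confusion).** Take $\Gamma=\{0,1\}$, $C=0(\square,\square)$ and the trivial constraint. If one hole has type $\alpha$ and the outcome should be $\beta$, give the other hole type $\beta-\alpha$.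

Now take $C=0(\square_1,0(\square_2,\square_3))$, whose outcome is the sum of the three types modulo $2$. The constraint "$\nu(\square_1)=\nu(\square_2)$" fails (C2): the outcome equals $\nu(\square_3)$, so the pair $(0,\square_3)$ never gives outcome $1$. The constraint "not all three types are equal" works. With $0$ at $\square_1$, the valuations $(0,0,1)$ and $(0,1,1)$ have outcomes $1$ and $0$; with $1$ at $\square_1$, the valuations $(1,0,0)$ and $(1,1,0)$ have outcomes $1$ and $0$; the other holes are symmetric. Note that (C2) controls only one hole at a time: under this last constraint, prescribing $0$ at both $\square_1$ and $\square_2$ forces $1$ at $\square_3$ and outcome $1$. This will matter in Section 8.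

**Example 4 ($M_n$ is nonconfusing).** Suppose $(C,\mathcal X)$ is $\Gamma$-confusion for $M_n$. Always $C[\nu]\ge\nu(v)$. If $(\alpha,v)$ is legal, then (C2) with $\beta=\min\Gamma$ gives $\min\Gamma\ge\alpha$, so $\alpha=\min\Gamma$. Hence $\mathcal X$ consists of one constant valuation, and there is only one outcome. But $\mathcal X\neq\emptyset$ and $C$ has a hole, so a legal pair exists, and (C2) makes every element of $\Gamma$ an outcome. This contradicts $|\Gamma|\ge2$.

## 3. Chain logic and the Confusion conjecture

A chain in a tree is a set of nodes that is totally ordered by the ancestor relation; equivalently, a set of nodes contained in one root-to-leaf path.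

**Definition 4 (chain logic).** Chain logic is monadic second-order logic (MSO) over trees, with the label predicates and the left-child, right-child and descendant relations, in which set quantifiers range only over chains. $CL$ is the class of regular tree languages definable in chain logic.

**Example 5.** "Some leaf has even depth" is definable: there is a chain $X$ containing the root such that every $x\in X$ is a leaf or has a grandchild in $X$. If such an $X$ exists, start at the root and keep passing to a grandchild in $X$; this stops at a leaf, which has even depth. Conversely, take the even-depth nodes on the path to a leaf of even depth.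

The languages $M_n$ are in $CL$, without any chain quantifier: for some odd $c$ there is a leaf labeled $c$ and no leaf with a larger label.

It is known that a language containing confusion is not in $CL$, that is, $CL\subseteq NC$. So our two examples behave well: $M_n$ lies in both classes, and $P$ lies in neither. The Confusion conjecture, from "Decidable Properties of Tree Languages" (https://www.mimuw.edu.pl/~bojan/papers/phd.pdf), states that $CL=NC$. The question of this lecture is to decide it:

Is every nonconfusing regular tree language definable in chain logic?

The answer is no.

**Theorem 1.** The explicit regular language $L$ defined in Section 5 is nonconfusing and not in $CL$. Hence $CL\subsetneq NC$, and the Confusion conjecture is false.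

## 4. Confusion spread over several sorts

To refute the conjecture we need a nonconfusing language outside $CL$. The tool at hand for showing that a language is outside $CL$ is the inclusion $CL\subseteq NC$, and by design it says nothing about a nonconfusing language. So a sharper criterion is needed first.

Think of how confusion might defeat the logic. One nests $C$ into itself many times, and a chain, which sees only one path, does not learn the type of the root. Such an argument needs the holes of $C$ to receive types that are again outcomes of a multicontext with the same property. It does not need this to be the same multicontext, nor the same set of types. This suggests the following notion.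

**Definition 5 (sorted confusion).** Let $L$ be regular and $r\ge1$. An $r$-sorted confusion for $L$ consists, for each $s\in\{1,\dots,r\}$, of a set $\Gamma_s$ of at least two $L$-types, a multicontext $C_s$ with at least one hole, a map $\sigma_s:\mathrm{holes}(C_s)\to\{1,\dots,r\}$, and a nonempty set $\mathcal X_s\subseteq\prod_v\Gamma_{\sigma_s(v)}$ of valuations, such that

- (C1) $C_s[\nu]\in\Gamma_s$ for all $\nu\in\mathcal X_s$;
- (C2) for every $\beta\in\Gamma_s$ and every $\mathcal X_s$-legal pair $(\alpha,v)$ there is $\nu\in\mathcal X_s$ with $\nu(v)=\alpha$ and $C_s[\nu]=\beta$.

$NC_r$ is the class of regular languages without $r$-sorted confusion.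

For $r=1$ this is exactly confusion, so $NC_1=NC$. Adding a copy of an existing sort (same $\Gamma$, $C$, $\sigma$ and $\mathcal X$) turns an $r$-sorted confusion into an $(r+1)$-sorted one, so $NC_{r+1}\subseteq NC_r$.

**Example 6 (two sorts that compress).** Take leaf letters $(a,c)$, $(b,c)$ with $c\in\{0,1\}$ and inner letters $a,b$. An inner node $a$ with children of values $(b,c),(b,d)$ has value $(a,c+d)$; an inner node $b$ with children of values $(a,c),(a,d)$ has value $(b,c+d)$ (sums modulo $2$). Leaves $(a,c)$, $(b,c)$ have themselves as value, and every other situation gives $\bot$. Accept the trees of value $(a,1)$. The five values are exactly the types. The value $(a,1)$ is separated from the others by the empty context. The context $a\big(b(\square,(a,1)),(b,0)\big)$ accepts $(a,0)$ and rejects $(b,0)$, $(b,1)$, $\bot$. The context $a(\square,(b,0))$ accepts $(b,1)$ and rejects $(b,0)$ and $\bot$. The context $a(\square,(b,1))$ accepts $(b,0)$ and rejects $\bot$.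

The multicontexts $C_a=a(\square,\square)$ with holes of sort $b$ and $C_b=b(\square,\square)$ with holes of sort $a$, with $\Gamma_a=\{(a,0),(a,1)\}$, $\Gamma_b=\{(b,0),(b,1)\}$ and all valuations allowed, form a 2-sorted confusion. Here the two sorts can be compressed into one: $a\big(b(\square,\square),b(\square,\square)\big)$, with all four holes receiving all types in $\Gamma_a$, is an ordinary $\Gamma_a$-confusion.

The plan has two halves. First, sorted confusion still defeats chain logic:

**Theorem A.** A regular language containing $r$-sorted confusion for some $r\ge1$ is not in $CL$.

Second, unlike in Example 6, sorts cannot always be compressed into one. We begin with the second half, which is shorter. Two remarks hold for every sorted confusion.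

**Remark 1.** No $C_s$ is a single hole $v$. Otherwise take $\nu\in\mathcal X_s$, $\alpha=\nu(v)$ and $\beta\in\Gamma_s\setminus\{\alpha\}$, which is possible since $|\Gamma_s|\ge2$ and the case $\beta=\alpha$ is excluded. Every valuation with value $\alpha$ at $v$ has outcome $\alpha\ne\beta$, contradicting (C2). Since $C_s$ has a hole, its root is therefore an inner node.

**Remark 2.** Since $\mathcal X_s\neq\emptyset$ and $C_s$ has a hole, a legal pair exists. So by (C2) every $\beta\in\Gamma_s$ is $C_s[\nu]$ for some $\nu\in\mathcal X_s$.

## 5. A language built from lines over $\mathbb F_5$

Let $I=\{1,2,3,4\}$, $\mathbb F=\mathbb F_5$, and let $\mathcal A$ be the set of maps $x:I\to\mathbb F$ of the form $x_j=a+bj$ with $a,b\in\mathbb F$. Since $1,2,3,4$ are distinct modulo $5$, a line is determined by its values at two points, and these can be prescribed: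

$$\text{for distinct } j,k\in I \text{ and any } c,d\in\mathbb F \text{ there is exactly one } x\in\mathcal A \text{ with } x_j=c,\ x_k=d. \tag{1}$$

**Definition 6 (the language $L$).** The letters are $i$ and $i'$ for $i\in I$, and $(i,c)$ for $i\in I$, $c\in\mathbb F$. The values are
$$Q=\{\bot\}\cup\bigcup_{i\in I}(Q_i\cup Q_{i'}),\qquad Q_i=\{i\}\times\mathbb F,\quad Q_{i'}=\{i'\}\times\mathcal A.$$
A leaf labeled $(i,c)$ has value $(i,c)$. For $i\in I$ write $I\setminus\{i\}=\{j<k<l\}$. Then

- an inner node $i'$ whose children have values $(k,c)$ and $(l,d)$ (left, right) has value $(i',x)$, where $x\in\mathcal A$ is given by $x_k=c$, $x_l=d$;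
- an inner node $i$ whose children have values $(j,c)$ and $(i',x)$ (left, right) has value $(i,x_i)$, provided that $x_j=c$.

In all other cases the value is $\bot$; in particular $\bot$ is absorbing. $L$ is the set of trees with value in $\bigcup_iQ_i$.

The rules are a finite bottom-up automaton, so $L$ is regular. We say that values in $Q_i$ have sort $i$ and values in $Q_{i'}$ have sort $i'$.

The rules are best read in blocks. The block $B_i=i\big(\square_j,i'(\square_k,\square_l)\big)$, filled with trees of values $(j,c_j),(k,c_k),(l,c_l)$, has value $(i,x_i)$ if $(c_j,c_k,c_l)$ is the restriction of some $x\in\mathcal A$ (unique by (1)), and $\bot$ otherwise. For example, let $x_j=1+j$, so $(x_1,x_2,x_3,x_4)=(2,3,4,0)$. In $B_1=1(\square_2,1'(\square_3,\square_4))$ with arguments $(2,3),(3,4),(4,0)$, the node $1'$ has value $(1',x)$, the test $x_2=3$ succeeds, and the root has value $(1,2)$. With $(2,0)$ in place of $(2,3)$ the test fails and the value is $\bot$.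

**Step 1: the $L$-types are exactly the elements of $Q$.** We need this because confusion is defined by types. Every element of $Q$ is the value of some tree: $(i,c)$ of a leaf, $(i',x)$ of $i'((k,x_k),(l,x_l))$, and $\bot$ of a leaf labeled $1$. Trees with the same value are $L$-equivalent. It remains to separate distinct values.

- $(i,c)$ and a value outside $\bigcup_hQ_h$: the empty context.
- $(i,c)$ and $(i,d)$ with $c\ne d$: take $h\ne i$ and $x\in\mathcal A$ with $x_i=c$. In $B_h$ put the hole at the position of sort $i$ and leaves $(g,x_g)$ at the two other positions. The value $(i,c)$ gives $(h,x_h)$. The value $(i,d)$ gives $\bot$: by (1) the two leaves already determine the line, it is $x$, and $x_i=c\neq d$.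
- $(i,c)$ and $(h,d)$ with $i\ne h$: the same context in $B_h$. The value $(i,c)$ gives $(h,x_h)$; the value $(h,d)$ gives $\bot$, because $B_h$ has no position of sort $h$.
- $(i',x)$ and another $z\in\{\bot\}\cup\bigcup_hQ_{h'}$: use the context $i((j,x_j),\square)$ with $j=\min(I\setminus\{i\})$. The value $(i',x)$ gives $(i,x_i)$. If $z$ is not of the form $(i',y)$ with $y_j=x_j$, it gives $\bot$. If $z=(i',y)$ with $y_j=x_j$ and $y\ne x$, then $y_i\ne x_i$ by (1), so $z$ gives $(i,y_i)\neq(i,x_i)$, and these are separated above.

From now on types are elements of $Q$.

**Step 2: $L$ has a 4-sorted confusion.** For $i\in I$ let $\Gamma_i=Q_i$ and $C_i=B_i$, let $\sigma_i$ map the hole $\square_h$ to $h$, and let $\mathcal X_i=\{\nu_x:x\in\mathcal A\}$ with $\nu_x(\square_h)=(h,x_h)$. Then $C_i[\nu_x]=(i,x_i)\in\Gamma_i$, which is (C1). For (C2), let $(h,c)$ be prescribed at $\square_h$, where $h\ne i$, and let $\beta=(i,d)$. By (1) there is $x\in\mathcal A$ with $x_h=c$ and $x_i=d$, and $\nu_x$ is as required. So Theorem A will give $L\notin CL$.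

Can we compress these four sorts into one? Taking the union $\Gamma=\bigcup_iQ_i$ fails at once: the root of $C$ is an inner node, and all non-$\bot$ outcomes have the sort given by its label, so not every $\beta\in\Gamma$ is an outcome. The next attempt is nesting, as in Example 6. Start with $B_1$ and replace its holes of sorts $2,3,4$ by blocks, until all remaining holes have sort $1$. Put $B_2$ into $\square_2$: its arguments have sorts $1,3,4$. The argument of sort $1$ may stay a hole, but those of sorts $3$ and $4$ must be filled, and if we fill them with leaves $(3,c)$ and $(4,d)$, then by (1) these two leaves determine the line. The block $B_2$ then has only one value other than $\bot$. Filling with further blocks only postpones the problem, since a block of sort other than $1$ always has two arguments of sorts other than $1$. This is where compression stops, and it is also the reason why $L$ is nonconfusing.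

## 6. One sort freezes the lines: $L$ is nonconfusing

Suppose that $(C,\mathcal X)$ is $\Gamma$-confusion for $L$. By Remark 1 the root of $C$ is an inner node.

**Step 1: remove $\bot$.** If a pair $(\bot,v)$ were legal, then $\nu(v)=\bot$ would imply $C[\nu]=\bot$, contradicting (C2) for some $\beta\in\Gamma\setminus\{\bot\}$. So no $\nu\in\mathcal X$ uses $\bot$. Let $\Gamma^*=\Gamma\setminus\{\bot\}$. It is nonempty. If it had one element, $\mathcal X$ would consist of one constant valuation and $C$ would have only one outcome, whereas by Remark 2 all $|\Gamma|\ge2$ types are outcomes. So $|\Gamma^*|\ge2$. Let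
$$Y=\{\nu\in\mathcal X: C[\nu]\neq\bot\}.$$
By Remark 2 every $\beta\in\Gamma^*$ equals $C[\nu]$ for some $\nu\in Y$.

**Step 2: all sorts are fixed.** The purpose is to know which nodes can be holes. The root is an inner node, so non-$\bot$ outcomes have the sort given by the root label. Hence the root label is some $g\in\{i,i'\}$ with $i\in I$, and $\Gamma^*\subseteq Q_g$. In particular all holes always receive values in $Q_g$.

For $\nu\in Y$ no node of $C$ has value $\bot$, as $\bot$ is absorbing. Hence every node of $C$ has a fixed sort, independent of $\nu\in Y$: holes have sort $g$, an inner node has as sort its label $h$ or $h'$, and a leaf is labeled by some $(h,c)$ and has sort $h$. Children have the sorts required by the evaluation rules. Call a node of $C$ constant if its value is the same for all $\nu\in Y$.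

**Claim 1.** Every node $u$ of $C$ of sort $h\in I\setminus\{i\}$ is constant.

Proof. We use induction on the height of the subtree of $C$ at $u$. The node $u$ is not a hole, since holes have sort $g\in\{i,i'\}$. If $u$ is a leaf, it is constant. Otherwise $u$ is an inner node labeled $h$. Its right child has sort $h'\notin\{i,i'\}$, so it is not a hole; it is not a leaf either, since leaves have sorts in $I$. So it is an inner node labeled $h'$, and a complete block $B_h$ starts at $u$. Its three arguments have the three sorts in $I\setminus\{h\}$. Two of these sorts differ from $i$, and the corresponding nodes are constant by induction. By (1) two coordinates determine the line $x\in\mathcal A$ of the block, so $x$ is the same for all $\nu\in Y$, and so is the value $(h,x_h)$ of $u$. $\square$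

**Step 3: the root is constant.** Write $I\setminus\{i\}=\{j<k<l\}$.

If $g=i'$, the root is labeled $i'$ and its children have sorts $k,l\ne i$. They are constant by Claim 1, so the root is constant.

If $g=i$, all holes have sort $i$. The right child of the root has sort $i'$, so it is neither a hole nor a leaf; it is an inner node labeled $i'$. All three arguments of this block, of sorts $j,k,l\neq i$, are constant by Claim 1, so the root is constant.

In both cases $C$ has only one outcome on $Y$, contradicting $|\Gamma^*|\ge2$. Hence $L$ is nonconfusing. Once Theorem A is proved, Theorem 1 follows with Step 2 of Section 5. $\blacksquare$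

## 7. The chain game and words along paths

We turn to Theorem A. This section reduces the comparison of two trees in chain logic to the comparison of words read along their paths.

**Step 1: a game with chains only.** Replace each first-order variable by a chain variable restricted to singletons. Then every $CL$ sentence of quantifier rank $k$ becomes an equivalent sentence of rank $k$ using only chain variables and the following atoms:

- $\mathrm{Emp}(X)$: $X=\emptyset$; $\mathrm{Sing}(X)$: $|X|=1$; $\mathrm{Root}(X)$: $X=\{\text{root}\}$;
- $X\subseteq Y$; $\mathrm{Lab}_a(X)$: all nodes of $X$ have label $a$;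
- $\mathrm{LC}(X,Y)$, $\mathrm{RC}(X,Y)$, $\mathrm{Desc}(X,Y)$: $X=\{x\}$, $Y=\{y\}$ and $y$ is the left child, the right child, a proper descendant of $x$, respectively.

Indeed, $\exists x\,\varphi$ becomes $\exists X(\mathrm{Sing}(X)\wedge\varphi)$, membership and equality become inclusions, and the other predicates have their counterparts. ($\mathrm{Emp}$ and $\mathrm{Root}$ are there for convenience.)

Write $t\equiv_kt'$ if $t,t'$ satisfy the same sentences of rank at most $k$ over these atoms. This is first-order logic over the structure whose elements are the chains of $t$, in a finite relational signature. So $\equiv_k$ has finite index, and by the Ehrenfeucht–Fraïssé theorem $t\equiv_kt'$ holds if and only if Duplicator wins the $k$-round game in which both players pick chains and all atoms must be preserved. Trees with $t\equiv_kt'$ satisfy the same $CL$ sentences of rank at most $k$. Any two trees are $\equiv_0$-equivalent, because there are no atoms without variables.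

**Step 2: congruence.** We show that equivalent pieces may be exchanged:

If $D$ is a multicontext and $s_v\equiv_ks'_v$ for each hole $v$, then $D[(s_v)]\equiv_kD[(s'_v)]$.

Proof. Duplicator keeps one local game on $(s_v,s'_v)$ for each hole $v$. When Spoiler picks a chain $X$ in $D[(s_v)]$, let $X_D$ be its part in $D$ and $X_v$ its part in $s_v$. At most one $X_v$ is nonempty, since nodes in different $s_v$ are incomparable. Duplicator lets $X_v$ be played in every local game, obtains answers $X'_v$, and answers $X_D\cup\bigcup_vX'_v$. By $\mathrm{Emp}$, $X'_v\ne\emptyset$ if and only if $X_v\neq\emptyset$. If $X_v\ne\emptyset$, then $X_D$ consists of ancestors of $v$, so the answer is a chain. Spoiler moves on the other side are treated symmetrically.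

Now the atoms. Those concerning only nodes of $D$ are preserved because the $D$-parts are equal, and those inside some $s_v$ by the local game. A node $y$ of $s_v$ is a left (right) child of a node $x$ of $D$ if and only if $v$ is the left (right) child of $x$ in $D$ and $y$ is the root of $s_v$, which is preserved by $\mathrm{Root}$ in the local game. It is a descendant of $x$ if and only if $v$ is. In all other cases ($x$ in some $s_v$ and $y$ in $D$, or $x,y$ in different pieces) the relations fail on both sides. $\mathrm{Emp}$, $\mathrm{Sing}$, $\subseteq$ and $\mathrm{Lab}_a$ are determined by the parts. $\mathrm{Root}$ concerns the root of $D$, or the root of $s_v$ if $D$ is the single hole $v$. $\square$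

**Step 3: words along paths.** A chain lies on one path, and everything off that path hangs off it in subtrees. We record a path together with what hangs off it.

For a root-to-leaf path $\pi=(u_0,\dots,u_p)$ of $t$ let $w_k(t,\pi)$ be the following word. For $i<p$, its $i$-th letter is the triple consisting of the label of $u_i$, the direction from $u_i$ to $u_{i+1}$, and the $\equiv_k$-class of the subtree at the other child of $u_i$, called the side subtree at $u_i$. Its last letter is the label of $u_p$, a letter of a different kind. The alphabet $A_k$ is finite. For instance, in the tree $0(1,0(1,0))$ the path that goes right and then left has the word $(0,\text{right},[1]),(0,\text{left},[0]),1$, where $[1]$ and $[0]$ are the $\equiv_k$-classes of one-node trees.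

For words over $A_k$ write $w\sim_kw'$ if they satisfy the same MSO sentences (element and set variables; atoms $x<y$, $x=y$, $x\in Z$, and letters) of quantifier rank at most
$$N_k=2k+4.$$
It is standard that $\sim_k$ has finite index, is a congruence for concatenation, and is characterized by the $N_k$-round game with element and set moves.

**Lemma 1.** Suppose that for every path $\pi$ of $t$ there is a path $\pi'$ of $t'$ with $w_k(t,\pi)\sim_kw_k(t',\pi')$, and vice versa. Then $t\equiv_{k+1}t'$.

Proof. The first chain chooses the path, the word game takes care of what happens on it, and $k$ rounds remain for the side subtrees, which match up to $\equiv_k$. Let Spoiler first pick a chain $X$, say in $t$. Choose a path $\pi\supseteq X$ and a corresponding $\pi'$. Duplicator starts the word game on $w_k(t,\pi)$ and $w_k(t',\pi')$, lets the set $X$ be played there, and answers $X$ by the word-game answer $X'\subseteq\pi'$, which is a chain. There remain $k$ rounds.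

*The strategy.* In such a round let Spoiler pick a chain $Y$, say in $t$; moves in $t'$ are symmetric. Let $Y\cap\pi$ be played in the word game, with answer $Z'\subseteq\pi'$. If $Y\subseteq\pi$, Duplicator answers $Z'$.

Otherwise all nodes of $Y\setminus\pi$ lie in one side subtree $S_i$, at some $u_i$, because nodes in different side subtrees are incomparable. The nodes of $Y\cap\pi$ are comparable to nodes of $S_i$, so they are ancestors of them and lie in $\{u_0,\dots,u_i\}$. Let also the element $u_i$ be played in the word game, with answer $u'_{i'}$. The letters at $u_i$ and $u'_{i'}$ agree. So $u'_{i'}$ is not the last position, its side subtree $S'_{i'}$ is on the same side, and $S_i\equiv_kS'_{i'}$. Because equality is preserved in the word game, the pairs $(u_i,u'_{i'})$ that arise in this way form a partial bijection.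

For each such pair Duplicator keeps one local $k$-round game on $(S_i,S'_{i'})$. In it, every chain of the $k$ rounds after the first that does not meet the side subtree counts as the move $\emptyset$, answered by $\emptyset$; this includes the rounds before the local game was opened. Duplicator lets $Y\setminus\pi$ be played in this local game, obtains an answer $V'$, nonempty by $\mathrm{Emp}$, and answers $Y'=Z'\cup V'$.

*Counting moves.* There is one word move in the first round and at most two in each later round, so at most $1+2k$ in total, and at least $3$ word rounds remain unused. Hence the word correspondence preserves every property of the played sets and elements that is expressible by a first-order formula of rank at most $3$. In particular, for played $Z,Z_1,Z_2,u$ it preserves "$Z=\emptyset$", "$|Z|=1$", "$Z=\{\text{first position}\}$", "$Z_1\subseteq Z_2$", "all letters at $Z$ have tree label $a$", "$Z=\{u\}$", "all elements of $Z$ are $\le u$", and, for singletons $Z_1=\{x\}$, $Z_2=\{y\}$, "$x<y$", "$y=x+1$" and the letter at $x$. (The costliest is "$y=x+1$": two quantifiers to name $x$ and $y$ and one to say that nothing lies between.) Each local game has at most $k$ moves, one for each round after the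 first.

*The answer is a chain.* All elements of $Z'$ are $\le u'_{i'}$, hence ancestors of all nodes of $V'$. Moreover $Z'$ lies on a path and $V'$ is a chain.

*The atoms.* Each chosen chain is the union of a path part and an off-path part, the latter empty or inside one side subtree. The first chain has empty off-path part. Corresponding chains have off-path parts in corresponding side subtrees, empty on one side if and only if empty on the other.

- $\mathrm{Emp}$, $\mathrm{Sing}$, $\mathrm{Lab}_a$ are determined by the two parts. $Y_1\subseteq Y_2$ holds if and only if the path parts are included and either the off-path part of $Y_1$ is empty or both off-path parts are in the same side subtree and included there. $\mathrm{Root}(Y)$ holds if and only if the path part is $\{\text{first position}\}$ and the off-path part is empty.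
- For $\mathrm{LC},\mathrm{RC},\mathrm{Desc}$ consider singletons $\{x\},\{y\}$. If both are on the path, use successor, the direction in the letter at $x$, and the order. If $x$ is on the path and $y\in S_i$, then $y$ is a child of $x$ if and only if $x=u_i$ and $y$ is the root of $S_i$ (preserved by $\mathrm{Root}$ in the local game), with the side given by the letter at $u_i$; and $y$ is a descendant of $x$ if and only if $x\le u_i$. If both are in the same side subtree, use the local game. In the remaining cases ($x$ off the path and $y$ on it, or $x,y$ in different side subtrees) the relations fail on both sides. $\square$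

## 8. Runs of nested multicontexts and the proof of Theorem A

Fix an $r$-sorted confusion for $L$ (here $L$ is any regular language). We build, for every $k$, trees of different types in $\Gamma_s$ that are $\equiv_k$-equivalent.

**Step 1: nesting.** Fix $s$. Consider sequences $p$ of holes, defined together with $\mathrm{sort}(p)$: the empty sequence $()$ has sort $s$, and if $\mathrm{sort}(p)=u$, then $p$ is extended by any $v\in\mathrm{holes}(C_u)$ to $pv$, with $\mathrm{sort}(pv)=\sigma_u(v)$. Let $C_s^0$ be a single hole, and let $C_s^n$ be $C_s$ with each hole $v$ replaced by $C^{n-1}_{\sigma_s(v)}$. The holes of $C_s^n$ are the sequences of length $n$.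

**Definition 7 (run).** A run of height $n$ from $s$ assigns to every sequence $p$ of length at most $n$ a type $\rho(p)\in\Gamma_{\mathrm{sort}(p)}$ such that, for $|p|<n$ and $u=\mathrm{sort}(p)$, the valuation $v\mapsto\rho(pv)$ belongs to $\mathcal X_u$ and has outcome $C_u[v\mapsto\rho(pv)]=\rho(p)$.

If $C_s^n$ is filled at each hole $p$ with a tree of type $\rho(p)$, the result has type $\rho(())$. By Remark 2, choosing valuations top-down, runs of every height exist with any prescribed $\rho(())\in\Gamma_s$. For the parity confusion $C=0(\square,\square)$, a run is a labeling of the complete binary tree of height $n$ by $0,1$ in which each inner label is the sum of the two labels below it.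

**Step 2: changing the root while keeping part of the run.** We want to replace the root type and keep the run at prescribed places. Condition (C2) lets us prescribe one hole per multicontext, and Example 3 showed that prescribing two may freeze the outcome. So we ask for prescribed places with distinct parents.

**Lemma 2.** Let $\rho$ be a run of height $n$ from $s$, let $1\le j\le n$, and let $F$ be a set of sequences of length $j$ whose parents (prefixes of length $j-1$) are pairwise distinct. For every $\beta\in\Gamma_s$ there is a run $\rho'$ of height $n$ from $s$ with $\rho'(())=\beta$ that agrees with $\rho$ on $F$ and on all extensions of elements of $F$.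

Proof. Define $\rho'$ top-down from $\rho'(())=\beta$. Given $\rho'(p)$ with $|p|<j$ and $u=\mathrm{sort}(p)$, choose $\nu\in\mathcal X_u$ with $C_u[\nu]=\rho'(p)$, which exists by Remark 2. If $pv\in F$ for some $v$ (there is at most one such $v$), choose $\nu$ moreover with $\nu(v)=\rho(pv)$. This is possible by (C2): the pair $(\rho(pv),v)$ is $\mathcal X_u$-legal, because $\rho$ is a run. Put $\rho'(pv)=\nu(v)$ for all $v$. Below elements of $F$ copy $\rho$; below the other sequences of length $j$ continue arbitrarily, using Remark 2. $\square$

**Step 3: equivalent trees of different types.**

**Claim 2.** For every $k$ there are trees $T^k_{s,\alpha}$ ($1\le s\le r$, $\alpha\in\Gamma_s$) of type $\alpha$ such that $T^k_{s,\alpha}\equiv_kT^k_{s,\beta}$ for all $s$ and all $\alpha,\beta\in\Gamma_s$.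

Proof. We use induction on $k$. For $k=0$ take arbitrary trees of these types. Assume the claim for $k$. Let $K$ be the number of triples ($\sim_k$-class, sort, type). Fix $n\ge K$ and $s$. For a run $\rho$ of height $n$ from $s$ let $t_\rho$ be $C_s^n$ with $T^k_{\mathrm{sort}(p),\rho(p)}$ plugged into each hole $p$. Its type is $\rho(())$.

The sort of $p$ does not depend on $\rho$. So by the induction hypothesis and the congruence property, the $\equiv_k$-classes of the subtrees of $t_\rho$ rooted at nodes or holes of $C_s^n$ do not depend on $\rho$. For each hole $p$ let $w_p$ be the word of letters of the proper ancestors of $p$ (label, direction toward $p$, class of the side subtree). It does not depend on $\rho$, and neither do the words $w_k(t_\rho,\pi)$ for paths $\pi$ avoiding all holes. Define the profile of $\rho$ as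
$$\mathrm{Prof}(\rho)=\{([w_p]_{\sim_k},\mathrm{sort}(p),\rho(p)):p\in\mathrm{holes}(C_s^n)\},\qquad 1\le|\mathrm{Prof}(\rho)|\le K.$$

*(a) If $\mathrm{Prof}(\rho)=\mathrm{Prof}(\rho')$, then $t_\rho\equiv_{k+1}t_{\rho'}$.* We check the hypothesis of Lemma 1. A path of $t_\rho$ avoiding all holes also exists in $t_{\rho'}$, with the same word. A path of $t_\rho$ through a hole $p$, continuing by a path $\tau$ in $T=T^k_{\mathrm{sort}(p),\rho(p)}$, has word $w_p\cdot w_k(T,\tau)$. As the profiles are equal, some hole $p'$ has $w_{p'}\sim_kw_p$, $\mathrm{sort}(p')=\mathrm{sort}(p)$ and $\rho'(p')=\rho(p)$. So the same tree $T$ is plugged into $p'$ in $t_{\rho'}$, which therefore has a path with word $w_{p'}\cdot w_k(T,\tau)\sim_kw_p\cdot w_k(T,\tau)$. The other direction is symmetric.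

*(b) For every $\rho$ and every $\beta\in\Gamma_s$ there is $\rho'$ with $\rho'(())=\beta$ and $\mathrm{Prof}(\rho')\supseteq\mathrm{Prof}(\rho)$.* Choose a set $F_0$ of at most $K$ holes that contains a witness for each element of $\mathrm{Prof}(\rho)$. Let $a_j$ be the number of prefixes of length $j$ of elements of $F_0$. Then
$$1=a_0\le a_1\le\dots\le a_n\le K\le n.$$
If all $n$ of the inequalities $a_{j-1}\le a_j$ were strict, we would have $a_n\ge n+1$. So $a_j=a_{j-1}$ for some $1\le j\le n$, which means that the length-$j$ prefixes of elements of $F_0$ have pairwise distinct parents. Apply Lemma 2 with $F$ the set of these prefixes. The resulting $\rho'$ agrees with $\rho$ on $F_0$, because every element of $F_0$ belongs to $F$ or extends an element of $F$. Since neither $w_p$ nor $\mathrm{sort}(p)$ depends on the run, $\mathrm{Prof}(\rho')\supseteq\mathrm{Prof}(\rho)$.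

Now choose $\rho$, among all runs of height $n$ from $s$, with $\mathrm{Prof}(\rho)$ inclusion-maximal. By (b), for every $\beta\in\Gamma_s$ there is a run $\rho_\beta$ with $\rho_\beta(())=\beta$ and $\mathrm{Prof}(\rho_\beta)=\mathrm{Prof}(\rho)$. By (a) the trees $T^{k+1}_{s,\beta}:=t_{\rho_\beta}$ are pairwise $\equiv_{k+1}$-equivalent, and $T^{k+1}_{s,\beta}$ has type $\beta$. Doing this for every $s$ proves the claim for $k+1$. $\square$

**Step 4: conclusion.** Let $\alpha\ne\beta$ in $\Gamma_1$. Some context $D$ distinguishes these types, so for every $k$ exactly one of $D[T^k_{1,\alpha}]$, $D[T^k_{1,\beta}]$ is in $L$. These two trees are $\equiv_k$-equivalent by congruence, so no $CL$ sentence of rank $k$ defines $L$. As $k$ is arbitrary, $L\notin CL$. This proves Theorem A. With Sections 5 and 6, it also completes the proof of Theorem 1. $\blacksquare$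

## 9. Longer blocks: no bounded number of sorts suffices

One might now hope that forbidding $r$-sorted confusion for some fixed larger $r$ characterizes $CL$. It does not.

**Theorem 2.** There are regular languages $L_m$ ($m\ge4$), none of them in $CL$, such that $L_m$ contains $r$-sorted confusion if and only if $r\ge m-2$. Consequently $L_{r+3}\in NC_r\setminus NC_{r+1}$ for all $r\ge1$, so $NC_1\supsetneq NC_2\supsetneq\cdots$, and $CL\subsetneq NC_r$ for every $r$.

### 9.1 The languages $L_m$

Let $m\ge4$, $I=\{1,\dots,m\}$, let $q$ be the least prime with $q\ge m$, let $\mathbb F=\mathbb F_q$, and let $\mathcal A$ be the set of maps $x_j=a+bj$ on $I$ with $a,b\in\mathbb F$. Property (1) holds, since $1,\dots,m$ are distinct modulo $q$. For $i\in I$ let $e_i(1)<\dots<e_i(m-1)$ enumerate $I\setminus\{i\}$.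

The letters are $(i,c)$ for $i\in I$, $c\in\mathbb F$, and $[i,p]$ for $i\in I$, $1\le p\le m-2$. The values are $\bot$; the main values $(i,c)$, of sort $[i,1]$, which we also call the main sort $i$; and the values $([i,p],x)$ for $2\le p\le m-2$, $x\in\mathcal A$, of sort $[i,p]$. Leaves $(i,c)$ have value $(i,c)$. Inner nodes are evaluated as follows, with children listed left, right:

- a node $[i,m-2]$ with children $(e_i(m-2),c)$ and $(e_i(m-1),d)$ has value $([i,m-2],x)$, where $x_{e_i(m-2)}=c$ and $x_{e_i(m-1)}=d$;
- for $2\le p<m-2$, a node $[i,p]$ with children $(e_i(p),c)$ and $([i,p+1],x)$ has value $([i,p],x)$ if $x_{e_i(p)}=c$;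
- a node $[i,1]$ with children $(e_i(1),c)$ and $([i,2],x)$ has value $(i,x_i)$ if $x_{e_i(1)}=c$.

In all other cases the value is $\bot$. $L_m$ is the set of trees with main value; it is regular. For $m=4$ this is $L$, with $[i,1]$ written for $i$ and $[i,2]$ for $i'$.

A complete block $B_i$ has labels $[i,1],\dots,[i,m-2]$ along right children. With arguments of values $(j,c_j)_{j\neq i}$ it has value $(i,x_i)$ if these are the restriction of some $x\in\mathcal A$, and $\bot$ otherwise. For $m=5$, for example, $B_2=[2,1]\big(\square_1,[2,2](\square_3,[2,3](\square_4,\square_5))\big)$.

**Types are values.** All values occur: $([i,p],x)$ is the value of the lower part of the block $B_i$, from the label $[i,p]$ on, with leaves $(j,x_j)$; a leaf labeled $[1,1]$ has value $\bot$. Trees of the same value are equivalent, and distinct values are separated: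

- $(i,c)$ and $(i,d)$ with $c\ne d$: use $B_h$, $h\ne i$, with the hole at the argument of sort $i$ and leaves $(g,x_g)$ at the other arguments, where $x_i=c$. These $m-2\ge2$ leaves determine $x$ by (1), so $(i,c)$ gives $(h,x_h)$ and $(i,d)$ gives $\bot$.
- $(i,c)$ and $(h,d)$ with $h\ne i$: the same context in $B_h$, which gives $(h,x_h)$ and $\bot$. For $(i,c)$ and a value that is not main, use the empty context.
- $([i,p],x)$ with $p\ge2$ and another non-main value $z$: complete the block above it, with labels $[i,1],\dots,[i,p-1]$ and leaves $(e_i(t),x_{e_i(t)})$ for $t<p$. The value $([i,p],x)$ gives $(i,x_i)$. The value $z$ gives $\bot$ unless $z=([i,p],y)$ with $y_{e_i(t)}=x_{e_i(t)}$ for all $t<p$. In that case $y\ne x$ agree at $e_i(1)$, so $y_i\ne x_i$ by (1), and distinct main values are already separated.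

### 9.2 Two sorts can be eliminated

We show that $L_m$ contains $(m-2)$-sorted confusion. The obvious confusion given by the blocks has $m$ sorts. One eliminates two of them by filling in one leaf per block: a single leaf does not freeze a line.

Put $a=m-1$, $b=m$ and $R=I\setminus\{a,b\}=\{1,\dots,m-2\}$, the set of sorts, and $\Gamma_i=\{i\}\times\mathbb F$ for $i\in R$. Let $D_i$ be the block $B_i$ in which the arguments of sort $j\in R\setminus\{i\}$ are holes of sort $j$, and

- the argument of sort $a$ is a block $B_a$ with holes at the arguments of sort $j\in R$ and the leaf $(b,0)$ at sort $b$;
- the argument of sort $b$ is a block $B_b$ with holes at the arguments of sort $j\in R$ and the leaf $(a,0)$ at sort $a$.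

For $m=4$ this means that $D_1$ is $B_1$ with a hole at sort $2$, with $B_3$ at sort $3$ and $B_4$ at sort $4$, and both of these have holes at sorts $1,2$ and a leaf at the remaining one.

Let $\mathcal X_i$ be the set of all valuations $\nu$, with values in $\Gamma_j$ at holes of sort $j$, such that $D_i[\nu]\ne\bot$. The root label of $D_i$ is $[i,1]$, so $D_i[\nu]\in\Gamma_i$ for $\nu\in\mathcal X_i$; this is (C1).

For (C2) and for nonemptiness, let $v$ be any hole, of sort $j\in R$, and let $\alpha=(j,c)$, $\beta=(i,d)$. We choose lines $x,y,z\in\mathcal A$ for the blocks $B_i,B_a,B_b$, respectively, with
$$y_a=x_a,\quad y_b=0,\quad z_b=x_b,\quad z_a=0,\quad x_i=d,$$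
and with coordinate $j$ equal to $c$ in the line of the block containing $v$.

- If $v$ is in $B_i$ (so $j\ne i$): take $x$ with $x_j=c$, $x_i=d$; then $y$ with $y_a=x_a$, $y_b=0$; then $z$ with $z_b=x_b$, $z_a=0$.
- If $v$ is in $B_a$: take $y$ with $y_j=c$, $y_b=0$; then $x$ with $x_a=y_a$, $x_i=d$; then $z$ with $z_b=x_b$, $z_a=0$.
- If $v$ is in $B_b$: take $z$ with $z_j=c$, $z_a=0$; then $x$ with $x_b=z_b$, $x_i=d$; then $y$ with $y_a=x_a$, $y_b=0$.

Each choice prescribes two coordinates at distinct points, so it exists by (1). Giving every hole the value that the line of its block prescribes defines $\nu\in\mathcal X_i$ with $\nu(v)=\alpha$ and $D_i[\nu]=(i,x_i)=\beta$. Hence $L_m$ contains $(m-2)$-sorted confusion, hence $r$-sorted confusion for all $r\ge m-2$ by adding copies of sorts, and $L_m\notin CL$ by Theorem A.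

### 9.3 Fewer sorts freeze the lines

We show that $L_m$ has no $r$-sorted confusion for $1\le r\le m-3$. Suppose that $(\Gamma_s,C_s,\sigma_s,\mathcal X_s)_{s\le r}$ is one. We call $s\in\{1,\dots,r\}$ an index, to distinguish it from the sorts $[i,p]$ of values. As in Section 6, the aim is to show that some outcome is constant. The new difficulty is that holes may now have several sorts $[i,p]$, so they may cut blocks in the middle. A count bounds the damage.

**Step 0: reductions.** By Remark 1 the root of each $C_s$ is an inner node. No legal pair contains $\bot$: $\nu(v)=\bot$ forces $C_s[\nu]=\bot$, contradicting (C2) for some $\beta\in\Gamma_s\setminus\{\bot\}$. Let $\Gamma_s^*=\Gamma_s\setminus\{\bot\}\ne\emptyset$ and $J=\{s:|\Gamma_s^*|\ge2\}$. If $J=\emptyset$, then every $\mathcal X_s$ consists of one valuation, so $C_s$ has one outcome, contradicting Remark 2 and $|\Gamma_s|\ge2$. So $J\neq\emptyset$.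

From now on we consider only $C_s$ with $s\in J$. A hole $v$ of $C_s$ whose index $\sigma_s(v)=s'$ is not in $J$ always receives the unique element of $\Gamma_{s'}^*$; replace it by a fixed tree of that type. For $s\in J$ let $Y_s$ be the set of $\nu\in\mathcal X_s$ with outcome $\ne\bot$. By (C1) and Remark 2, on $Y_s$ the outcomes of $C_s$ are exactly the elements of $\Gamma_s^*$, so there are at least two. They all have the sort given by the root label of $C_s$; call it $g_s$. So $\Gamma_s^*$ lies within sort $g_s$. The remaining holes of $C_s$, of index $s'\in J$, receive values of sort $g_{s'}$.

Let $\mathcal B=\{g_s:s\in J\}$, so $1\le|\mathcal B|\le r$. Let $E=\{i\in I:[i,p]\in\mathcal B\text{ for some }p\}$, and for $i\in E$ let $c_i\ge1$ be the number of $p$ with $[i,p]\in\mathcal B$. Since $\sum_{i\in E}c_i=|\mathcal B|\le r$ and all $c_i\geq 1$,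
$$|E|\le r,\qquad |E|+c_i\le r+1\quad(i\in E). \tag{2}$$

For $\nu\in Y_s$ no node has value $\bot$, so every node of $C_s$ has a fixed sort, and the sorts of holes belong to $\mathcal B$. Call a node of $C_s$ constant if its value is the same for all $\nu\in Y_s$.

**Step 1: spines.** We describe what a hole in the middle of a block leaves visible. A non-hole node of sort $[i,t]$ with $t\ge2$ is an inner node labeled $[i,t]$, since leaves have main values. For an inner node $u$ labeled $[i,p]$, its spine starts at $u$ and follows right children, of sorts $[i,p+1],[i,p+2],\dots$, until it reaches a hole or the inner node labeled $[i,m-2]$. The children of main sort of the non-hole nodes of the spine are called exposed. Their sorts are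
$$\begin{cases} e_i(p),\dots,e_i(t-1)&\text{if the spine ends in a hole of sort }[i,t]\ (\text{so } t>p \text{ and } [i,t]\in\mathcal B),\\ e_i(p),\dots,e_i(m-1)&\text{otherwise.}\end{cases}$$
In the block $B_2$ for $m=5$ above, if the node $[2,3]$ is replaced by a hole of sort $[2,3]$, the spine of the root exposes the sorts $1$ and $3$.

For each $\nu\in Y_s$ a single $x\in\mathcal A$ governs the spine: the exposed node of sort $j$ has value $(j,x_j)$, and $u$ has value $([i,p],x)$ if $p\ge2$ and $(i,x_i)$ if $p=1$. Exposed nodes have distinct sorts. So (1) gives
$$\text{if at least two exposed nodes of the spine of } u \text{ are constant, then } u \text{ is constant.} \tag{3}$$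

**Step 2: every node of main sort $j\in I\setminus E$ is constant.** We use induction on the height. The node is not a hole, since $[j,1]\notin\mathcal B$. A leaf is constant. If the node is inner, it is labeled $[j,1]$. Its spine contains no hole because $j\notin E$. So all $m-1$ arguments of the block are exposed, and $m-1-|E|\ge m-1-r\ge2$ of them have sort outside $E$, hence are constant by induction. Use (3).

**Step 3: in the blocks of $i\in E$, holes are deep.** Let $i\in E$, let $p_1<\dots<p_c$ with $c=c_i$ be the numbers $p$ with $[i,p]\in\mathcal B$, and put $p_{c+1}=m$. The sets
$$W_0=\{e_i(t):1\le t<p_1\},\qquad W_\ell=\{e_i(t):p_\ell\le t<p_{\ell+1}\}\quad(1\le \ell\le c)$$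
partition $I\setminus\{i\}$. For $\ell\ge1$ choose $s\in J$ with $g_s=[i,p_\ell]$. The root of $C_s$ is an inner node labeled $[i,p_\ell]$. Its spine can end in a hole only at a sort $[i,p_{\ell'}]$ with $\ell'>\ell$, so it exposes all sorts in $W_\ell$. If $|W_\ell\setminus E|\ge2$, then two exposed nodes are constant by Step 2, and the root is constant by (3), contradicting that $C_s$ has at least two outcomes on $Y_s$. So $|W_\ell\setminus E|\le1$ for $1\le \ell\le c$.

Since $i\in E$, we have $|(I\setminus\{i\})\setminus E|=m-|E|$. With (2),
$$|W_0\setminus E|\ \ge\ m-|E|-c_i\ \ge\ m-r-1\ \ge\ 2. \tag{4}$$
In particular $W_0\neq\emptyset$, so $p_1\ge2$, for every $i\in E$. So no main sort belongs to $\mathcal B$, and no hole has a main sort.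

**Step 4: every node of main sort is constant.** For sorts outside $E$ this is Step 2. A node of main sort $i\in E$ is not a hole. If it is a leaf, it is constant. If it is inner, it is labeled $[i,1]$, and its spine can end in a hole only at a sort $[i,t]$ with $t\ge p_1$. So it exposes all sorts in $W_0$, and by (4) at least two of these are outside $E$, so the corresponding nodes are constant by Step 2. Use (3).

**Step 5: contradiction.** As $J\ne\emptyset$, also $E\neq\emptyset$. Take $i\in E$ and $s\in J$ with $g_s=[i,p_c]$, where $p_c$ is the largest $p$ with $[i,p]\in\mathcal B$. The spine of the root of $C_s$ contains no hole, and it exposes $m-p_c\ge2$ nodes of main sort, all constant by Step 4. By (3) the root is constant, contradicting that $C_s$ has at least two outcomes on $Y_s$. So $L_m$ has no $r$-sorted confusion for $1\le r\le m-3$.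

**Step 6: the consequences.** Together with Section 9.2, $L_m$ contains $r$-sorted confusion if and only if $r\ge m-2$. With $m=r+3$ this gives $L_{r+3}\in NC_r$ and $L_{r+3}\notin NC_{r+1}$. Since $NC_{r+1}\subseteq NC_r$, the chain $NC_1\supsetneq NC_2\supsetneq\cdots$ is strict. Finally $CL\subseteq NC_r$ by Theorem A, and the inclusion is strict because $L_{r+3}\in NC_r\setminus CL$. This proves Theorem 2. $\blacksquare$

Whether $CL=\bigcap_rNC_r$ is not decided by these arguments.
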